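# The inf-sup constant of the divergence on the unit square

## 1. The divergence, its inf-sup constant and the operator $S$

Throughout, $\Omega\subset\mathbb R^d$ is a bounded domain (open and connected), functions are real unless we say otherwise, and $\|\cdot\|_0$ is the norm of $L^2(\Omega)$, with inner product $\langle\cdot,\cdot\rangle$. From Section 3 on we drop the index and write $\|\cdot\|$.

**Definition (the two spaces).** $L^2_\circ(\Omega)=\{q\in L^2(\Omega):\int_\Omega q=0\}$, with norm $\|q\|_0$. The space $H^1_0(\Omega)$ is the closure of $C_0^\infty(\Omega)$ in $H^1(\Omega)$. For vector fields $v\in H^1_0(\Omega)^d$ we use the norm $|v|_1=\|\nabla v\|_0$, where $\nabla v$ is the matrix of first derivatives with its Euclidean (Frobenius) norm.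

By the Poincaré inequality $|\cdot|_1$ is equivalent to the full $H^1$ norm on $H^1_0$, so $H^1_0(\Omega)^d$ is a Hilbert space with inner product $\int\nabla v:\nabla\varphi$.

*Example.* On $(-1,1)^2$ the function $q=x_1$ lies in $L^2_\circ$, and $(1-x_1^2)(1-x_2^2)$ lies in $H^1_0$. If $v\in H^1_0(\Omega)^d$, then $\int_\Omega\operatorname{div}v=0$ (true on $C_0^\infty$, then by density), so $\operatorname{div}v\in L^2_\circ(\Omega)$.

**Definition (inf-sup constant).**
$$\beta(\Omega)=\inf_{q\in L^2_\circ(\Omega)\setminus\{0\}}\ \sup_{v\in H^1_0(\Omega)^d\setminus\{0\}}\frac{\int_\Omega \operatorname{div}v\, q}{|v|_1\,\|q\|_0}. \tag{1}$$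

It does not change under similarities. If $\Omega'=aR\Omega+b$ with $a>0$ and $R$ orthogonal, transport $q$ to $q'(y)=q(R^{-1}(y-b)/a)$ and $v$ to $v'(y)=Rv(R^{-1}(y-b)/a)$. Then $\int\operatorname{div}v'\,q'=a^{d-1}\int\operatorname{div}v\,q$, $|v'|_1=a^{d/2-1}|v|_1$ and $\|q'\|_0=a^{d/2}\|q\|_0$, so the quotient is the same.

**Definition (the field $v_q$ and the operator $S$).** For $q\in L^2_\circ(\Omega)$ let $v_q\in H^1_0(\Omega)^d$ be the Riesz solution of
$$\int_\Omega\nabla v_q:\nabla\varphi=\int_\Omega q\operatorname{div}\varphi\qquad\text{for all }\varphi\in H^1_0(\Omega)^d, \tag{2}$$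
and let $Sq=\operatorname{div}v_q\in L^2_\circ(\Omega)$.

In the sense of distributions (2) says $\Delta v_q=\nabla q$. The supremum in (1) is now explicit: by (2) and Cauchy–Schwarz, $\int q\operatorname{div}\varphi\le|v_q|_1|\varphi|_1$, with equality for $\varphi=v_q$. Taking $\varphi=v_{q'}$ in (2) gives $\langle q,Sq'\rangle=\int\nabla v_q:\nabla v_{q'}$, which is symmetric in $q,q'$. Hence
$$\beta(\Omega)^2=\inf_{q\ne0}\frac{|v_q|_1^2}{\|q\|_0^2},\qquad |v_q|_1^2=\langle Sq,q\rangle , \tag{3}$$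
and $S$ is a symmetric operator. It is bounded in dimension two, as we see in Section 3.

*Example 1.* Let $q=\Delta\varphi$ with $\varphi\in C_0^\infty(\Omega)$. Then $v_q=\nabla\varphi$, because $\Delta\nabla\varphi=\nabla q$ and $\nabla\varphi$ has compact support. So $Sq=q$ and the quotient in (3) is $1$.

*Example 2.* On the unit disk let $q=x_1$. The field $v=\big(\tfrac14(|x|^2-1),0\big)$ vanishes on the circle and $\Delta v=(1,0)=\nabla q$, so $v_q=v$ and $Sq=\operatorname{div}v=\tfrac12x_1$. The quotient in (3) is $\frac12$, hence $\beta(\text{disk})^2\le\frac12$.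

## 2. Is $\beta(\Box)^2$ equal to $\frac12-\frac1\pi$?

Let $\Box=(0,1)\times(0,1)$. How badly can a pressure $q$ be seen by the divergence of fields that vanish on the boundary of a square? The following conjecture is taken from "The Inf-Sup Constant Of The Divergence" (https://costabel.perso.math.cnrs.fr/publis/Co_Mafelap2013_print.pdf):
$$\beta(\Box)^2=\frac12-\frac1\pi\approx0.18169\ldots,\qquad\text{so }\beta(\Box)\approx0.42625 .$$
The task is to prove or disprove it. It is true.

**Theorem A.** $\beta(\Box)^2=\frac12-\frac1\pi$.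

The same method gives three supplements, on which Theorem A does not depend.

**Theorem B.** The infimum defining $\beta(\Box)$ is not attained.

**Theorem C.** On $\Omega=\Box$, $\operatorname{spec}S\subset[\frac12-\frac1\pi,\frac12+\frac1\pi]\cup\{1\}$, and $\frac12\pm\frac1\pi$ are not eigenvalues of $S$.

**Theorem D.** For an equilateral triangle $T$, $\beta(T)^2=\frac12-\frac{3\sqrt3}{4\pi}$, and the infimum is not attained.

By similarity invariance we replace $\Box$ by $Q=(-1,1)^2$, seen as a subset of $\mathbb C$ with $z=x_1+ix_2$. For $0<\kappa<1$ put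
$$\Gamma_*(\kappa)=\frac{1+\kappa}{1-\kappa},\qquad\text{so that}\qquad\frac1{1+\Gamma_*(\kappa)}=\frac{1-\kappa}2 . \tag{4}$$
For $\kappa=\frac2\pi$ this is $\Gamma_*=\frac{\pi+2}{\pi-2}\approx4.50$ and $\frac{1}{1+\Gamma_*}=\frac12-\frac1\pi$.

## 3. Friedrichs' inequality for conjugate harmonic functions

Example 2 suggests that harmonic $q$ are the interesting ones. In dimension two the whole problem can be stated for holomorphic functions.

**Definition.** Let $\Omega\subset\mathbb C$ be a bounded domain. $A^2(\Omega)$ is the space of holomorphic functions in $L^2(\Omega)$. $\Gamma(\Omega)\in[0,\infty]$ is the smallest number such that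
$$\|h\|^2\le\Gamma(\Omega)\,\|g\|^2\quad\text{for all real } h,g\in L^2(\Omega)\text{ with } h+ig \text{ holomorphic and }\int_\Omega h=0. \tag{5}$$

If $g=0$, then $h$ is constant, so $h=0$. Replacing $g$ by $-g$, we may ask that $h-ig$ be holomorphic instead; the constant is the same.

*Example.* If $w$ is a coordinate in which $\Omega$ is the sector piece $\{|\arg w|<\frac\pi4,|w|<2\}$, then $w^{-1+\varepsilon}\in A^2(\Omega)$ for $\varepsilon>0$, since $\int_0^2r^{-2+2\varepsilon}r\,dr<\infty$, but $w^{-1}\notin A^2(\Omega)$. This example returns in Section 4.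

**Lemma 1.** For a bounded domain $\Omega\subset\mathbb R^2$, $\beta(\Omega)^{-2}=1+\Gamma(\Omega)$, where $\beta(\Omega)=0$ if and only if $\Gamma(\Omega)=\infty$.

*Proof.* Write $\operatorname{curl}v=\partial_1v_2-\partial_2v_1$, $\Gamma=\Gamma(\Omega)$ and $\beta=\beta(\Omega)$.

**Step 1: split $|v|_1$.** A direct check of both components gives
$$\Delta v=\nabla\operatorname{div}v+(-\partial_2\operatorname{curl}v,\ \partial_1\operatorname{curl}v).$$
For $v\in C_0^\infty(\Omega)^2$ multiply by $-v$ and integrate by parts; then use density: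
$$|v|_1^2=\|\operatorname{div}v\|^2+\|\operatorname{curl}v\|^2,\qquad v\in H^1_0(\Omega)^2. \tag{6}$$
In particular $\|\operatorname{div}v\|\le|v|_1$. So $|v_q|_1^2=\int q\operatorname{div}v_q\le\|q\||v_q|_1$, whence $|v_q|_1\le\|q\|$ and $\|Sq\|\le\|q\|$. Thus $S$ is bounded and self-adjoint.

**Step 2: if $\Gamma<\infty$, then $\beta^{-2}\le1+\Gamma$.** Take $0\ne q\in L^2_\circ$ and put $v=v_q$, $p=\operatorname{div}v$, $g=\operatorname{curl}v$, $h=q-p$. As distributions,
$$\nabla q=\Delta v=\nabla p+(-\partial_2g,\partial_1g),\quad\text{so}\quad \partial_1h=-\partial_2g,\quad\partial_2h=\partial_1g .$$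
These are the Cauchy–Riemann equations for $h-ig$. They make $h$ and $g$ harmonic distributions, so by Weyl's lemma both are smooth (after changing them on a null set), and $h-ig$ is holomorphic. Also $\int h=\int q-\int\operatorname{div}v=0$. Hence $\|h\|^2\le\Gamma\|g\|^2$.

Next, $\int qp=|v|_1^2=\|p\|^2+\|g\|^2$, and subtracting $\int p^2$ gives $\int hp=\|g\|^2$. By Cauchy–Schwarz, $\|g\|^4\le\|h\|^2\|p\|^2\le\Gamma\|g\|^2\|p\|^2$, so $\|g\|^2\le\Gamma\|p\|^2$ (trivially if $g=0$). Therefore
$$\begin{aligned}\|q\|^2&=\|h\|^2+2\int hp+\|p\|^2=\|h\|^2+2\|g\|^2+\|p\|^2\\&\le(1+\Gamma)\|g\|^2+\|g\|^2+\|p\|^2\le(1+\Gamma)\big(\|g\|^2+\|p\|^2\big)=(1+\Gamma)|v|_1^2 .\end{aligned}\tag{7}$$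
By (3), $\beta^2\ge\frac1{1+\Gamma}$.

**Step 3: if $\beta>0$, then $1+\Gamma\le\beta^{-2}$.** By (3), $\langle Sq,q\rangle\ge\beta^2\|q\|^2$, so $S$ is invertible on $L^2_\circ$ (Lax–Milgram). Let $h-ig$ be holomorphic with $h,g\in L^2$ and $\int h=0$. Put $q=S^{-1}h$ and $v=v_q$. Then $\operatorname{div}v=h$ and
$$|v|_1^2=\langle q,h\rangle\le\|q\|\|h\|\le\beta^{-1}|v|_1\|h\|,\quad\text{so}\quad|v|_1\le\beta^{-1}\|h\| .$$
For $\varphi\in C_0^\infty(\Omega)^2$ the Cauchy–Riemann equations give
$$\int h\operatorname{div}\varphi=-\int(\partial_1h\,\varphi_1+\partial_2h\,\varphi_2)=\int(\partial_2g\,\varphi_1-\partial_1g\,\varphi_2)=\int g\operatorname{curl}\varphi,$$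
and by density this holds for $\varphi=v$. So $\|h\|^2=\int g\operatorname{curl}v\le\|g\|\|\operatorname{curl}v\|$. By (6), $\|\operatorname{curl}v\|^2=|v|_1^2-\|h\|^2\le(\beta^{-2}-1)\|h\|^2$. Together, $\|h\|^2\le(\beta^{-2}-1)\|g\|^2$.

Steps 2 and 3 give the equality, and show that $\Gamma<\infty$ exactly when $\beta>0$. $\square$

**The disk, by hand.** Let $F=h+ig\in A^2(D)$ on the unit disk $D$, with $\int h=0$. By the mean value property $h(0)=0$, and the same property for $F^2$ gives
$$\|h\|^2-\|g\|^2=\mathrm{Re}\int_DF^2=\pi\,\mathrm{Re}\,F(0)^2=-\pi g(0)^2\le0 .$$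
So $\Gamma(D)\le1$, with equality in (5) for $F=z$. Hence $\Gamma(D)=1$ and $\beta(D)^2=\frac12$.

**The square, first tests.** On $Q$, $F=z$ gives ratio $\|h\|^2/\|g\|^2=1$. For $F=iz^2$ we have $h=-2x_1x_2$ (mean zero) and $g=x_1^2-x_2^2$, so
$$\|h\|^2=4\cdot\tfrac49=\tfrac{80}{45},\qquad\|g\|^2=\tfrac45-2\cdot\tfrac49+\tfrac45=\tfrac{32}{45},\qquad\text{ratio }\tfrac52 .$$
Thus $\Gamma(Q)\ge\frac52$ and $\beta(Q)^2\le\frac27\approx0.286$. The claim is that the true value of $\Gamma(Q)$ is $\frac{\pi+2}{\pi-2}\approx4.50$.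

## 4. Powers concentrated at a corner: the upper bound for $\beta$

To make $\|h\|$ large compared with $\|g\|$ we want $\mathrm{Re}\,F^2$ positive on average. The power $w^{-1}$ at a corner does this: $\mathrm{Re}\,w^{-2}=r^{-2}\cos2\theta$, which is positive when the opening is at most $\frac\pi2$. It just misses $L^2$, so we perturb the exponent. The general angle is needed for Theorem D.

**Lemma 2.** Let $\omega\in\{\frac\pi2,\frac\pi3\}$ and let $D$ be a bounded domain. Suppose that in a coordinate $w$, obtained from $z$ by a translation and a rotation, $D$ lies in the sector $\{|\arg w|<\frac\omega2\}$ and contains its part $\{|w|<R\}$ for some $R\ge1$. Then $\Gamma(D)\ge\frac{\omega+\sin\omega}{\omega-\sin\omega}$.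

*Proof.* For $0<\varepsilon<1$ let $F_\varepsilon=w^{-1+\varepsilon}=h_\varepsilon+ig_\varepsilon$ (principal branch). On $D\cap\{|w|\ge R\}$ we have $|F_\varepsilon|\le1$, so this part contributes $O(1)$ to the integrals below. In polar coordinates, as $\varepsilon\to0$,
$$\|h_\varepsilon\|^2+\|g_\varepsilon\|^2=\int_D|w|^{-2+2\varepsilon}=\omega\int_0^Rr^{-1+2\varepsilon}dr+O(1)=\omega\frac{R^{2\varepsilon}}{2\varepsilon}+O(1)=\frac{\omega+o(1)}{2\varepsilon},$$
$$\|h_\varepsilon\|^2-\|g_\varepsilon\|^2=\mathrm{Re}\int_DF_\varepsilon^2=\frac{R^{2\varepsilon}}{2\varepsilon}\int_{-\omega/2}^{\omega/2}\cos((2-2\varepsilon)\theta)\,d\theta+O(1)=\frac{\sin\omega+o(1)}{2\varepsilon},$$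
because $\int_{-\omega/2}^{\omega/2}\cos2\theta\,d\theta=\sin\omega$. The means $\bar h_\varepsilon$ stay bounded, since $|w|^{-1+\varepsilon}\le\max(1,|w|^{-1})$, which is integrable over $D$. So $\|h_\varepsilon-\bar h_\varepsilon\|^2=\|h_\varepsilon\|^2+O(1)$. The function $F_\varepsilon-\bar h_\varepsilon$ is admissible in (5), and
$$\frac{\|h_\varepsilon-\bar h_\varepsilon\|^2}{\|g_\varepsilon\|^2}\to\frac{\omega+\sin\omega}{\omega-\sin\omega}.\qquad\square$$

For $Q$ take the corner $c=1+i$ and $w=e^{-i\pi/4}(c-z)$. For $z\in Q$ we have $c-z\in(0,2)+i(0,2)$, so $|\arg w|<\frac\pi4$, and every point of the sector with $|w|<2$ occurs. With $\omega=\frac\pi2$, $R=2$, Lemma 2 gives $\Gamma(Q)\ge\frac{\pi/2+1}{\pi/2-1}=\Gamma_*(\frac2\pi)$. By Lemma 1,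
$$\beta(\Box)^2\le\frac12-\frac1\pi. \tag{8}$$

What remains is $\Gamma(Q)\le\Gamma_*(\frac2\pi)$: no function does better than these corner powers.

## 5. An exact quadrature on the diagonals

On the disk everything came from $\int_DF^2=\pi F(0)^2$. On the square this fails already for $F=iz^2$: $F(0)=0$, but $\int_QF^2=-\int_Qz^4=\frac{16}{15}$, because $\int_Q(x_1^4-6x_1^2x_2^2+x_2^4)=\frac85-\frac{24}9=-\frac{16}{15}$. The point evaluation has to be replaced by something else that computes $\int_QF^2$ exactly. It turns out to be a positive measure on the two diagonals.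

**Definition.** Let $c$ run over the four corners $\pm1\pm i$ of $Q$, and put $r=|z-c|$ on the half-diagonal $[0,c]$. For functions $f$ on the diagonals let
$$\langle f\rangle=\sum_c\int_{[0,c]}f\,r\,ds=2\sum_c\int_0^1f(ct)(1-t)\,dt . \tag{9}$$

(Here $|c|=\sqrt2$, so $ds=\sqrt2\,dt$ and $r=\sqrt2(1-t)$. With one argument, $\langle\cdot\rangle$ should not be confused with the inner product.)

*Example.* $\langle1\rangle=2\cdot4\cdot\frac12=4=|Q|$. And since $c^4=-4$, $\langle z^4\rangle=8\cdot(-4)\int_0^1t^4(1-t)\,dt=-\frac{32}{30}=-\frac{16}{15}$, which agrees with $\int_Qz^4$ above.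

**Lemma 3.** $\int_QP\,dA=\langle P\rangle$ for every polynomial $P(z)$. Hence the same holds for $\mathrm{Re}\,P$ and $\mathrm{Im}\,P$.

*Proof.* By linearity let $P=z^n$. Both sides are invariant under the rotation $z\mapsto iz$, which multiplies $z^n$ by $i^n$. So if $4\nmid n$ both sides vanish.

Let $n=4m$. Then $c^n=(-4)^m$ for every corner, and
$$\langle z^n\rangle=8(-4)^m\int_0^1t^n(1-t)\,dt=\frac{8(-4)^m}{(n+1)(n+2)} .$$
For the area integral, use that $z^n$ is homogeneous of degree $n$: $\operatorname{div}(x\,z^n)=(n+2)z^n$. On $\partial Q$ we have $x\cdot\nu=1$, and the four sides contribute equally because $i^n=1$. So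
$$\int_Qz^n\,dA=\frac1{n+2}\oint_{\partial Q}z^n\,ds=\frac4{n+2}\int_{-1}^1(1+iy)^n\,dy=\frac4{n+2}\cdot\frac{(1+i)^{n+1}-(1-i)^{n+1}}{i(n+1)} .$$
Since $(1\pm i)^n=(-4)^m$, the numerator is $(-4)^m\cdot2i$, and the value is $\frac{8(-4)^m}{(n+1)(n+2)}$. $\square$

How does this help? With $\kappa=\frac2\pi$ the target $(1-\kappa)\|h\|^2\le(1+\kappa)\|g\|^2$ is the same as $\mathrm{Re}\int_QF^2\le\kappa\int_Q|F|^2$. By Lemma 3 the left side is $\langle\mathrm{Re}\,F^2\rangle\le\langle|F|^2\rangle$. So we want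
$$\langle|F|^2\rangle\le\frac2\pi\int_Q|F|^2\,dA . \tag{10}$$
This is false for $F=1$, where it would say $4\le\frac8\pi$. It holds for $F=z$: $\langle|z|^2\rangle=8\cdot2\cdot\frac1{12}=\frac43$ and $\frac2\pi\cdot\frac83\approx1.70$. We shall prove (10), even with a larger weight on the left, for all polynomials with $F(0)=0$. The constants are treated separately in Section 8.

## 6. Polar coordinates at the corner, and why a half-strip is needed

The diagonal is the bisector of the corner, and the weight in (9) is the weight of polar coordinates at the corner. So let us try polar coordinates.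

Recall that $|G|^2$ is subharmonic for holomorphic $G$, because $\Delta|G|^2=4|G'|^2\ge0$. On the infinite sector $\{|\arg w|<\frac\pi4\}$ put $w=e^{s+i\theta}$ and $V=|wF(w)|^2$, a subharmonic function of $s+i\theta$ in a strip. Then
$$N(\theta)=\int_0^\infty|F(re^{i\theta})|^2\,r\,dr=\int_{\mathbb R}V\,ds,\qquad N''=\int V_{\theta\theta}\,ds=\int\Delta V\,ds-\int V_{ss}\,ds\ge0,$$
whenever $F$ decays well enough that the second integral vanishes and we may differentiate under the integral. So $N$ is convex, and $N(0)\le\frac2\pi\int_{-\pi/4}^{\pi/4}N\,d\theta=\frac2\pi\int|F|^2dA$. This is (10), with the right constant.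

But the square is not an infinite sector. If we cut at $|w|=R$, then
$$N''(\theta)=\int_{-\infty}^{\log R}\Delta V\,ds-V_s(\log R,\theta),$$
and nothing controls the sign of the last term. The inequality itself fails: for $F=1+w$ and $R=1$ we get $N(\theta)=\frac12+\frac23\cos\theta+\frac14$, and the average of $\cos\theta$ over $|\theta|<\frac\pi4$ is $\frac{2\sqrt2}\pi\approx0.900<1$. So $N(0)$ exceeds the average of $N$. The method breaks at the inner end of the region, away from the corner.

Three changes repair this.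

1. Cut the square along its axes. The piece at the corner $c=1+i$ is $K=(0,1)^2$. Average $|F|^2$ over the symmetry group of the square; the average $u$ is even across the axes, so its normal derivative vanishes on the two sides of $K$ that lie on the axes. That is where the bad term was.
2. Replace $\log w$ by a conformal map of $K$ to a half-strip $\{\xi>0,|\eta|<\frac\pi4\}$. The corner goes to $\infty$, the diagonal to the center line, and the two sides on the axes to the end $\xi=0$. Then for $M(\eta)=\int_0^\infty U\,d\xi$ the bad term is $U_\xi(0,\eta)$, which is $0$. The price is that $r$ is replaced by the weight $|z'|$ of the map. We shall see that $|z'|>r$ on the diagonal, so the weight changes in the favorable direction.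
3. The center of the square goes to $\zeta=0$, where the map is singular. The condition $F(0)=0$ compensates for this singularity.

We isolate two tools. Write $\zeta=\xi+i\eta$ and, for $a>0$,
$$S_a=\{|\eta|<a\},\qquad\Sigma_a=\{\xi>0,\ |\eta|<a\}.$$

**Lemma 4 (convexity in a strip).** Let $V:S_a\to[0,\infty)$ be continuous, with $V(-\bar\zeta)=V(\zeta)$, and smooth with $\Delta V\ge0$ on $S_a\setminus\{0\}$. Suppose $V(\xi+i\eta)\le b(\xi)$ for $\xi>1$, $|\eta|<a$, where $b$ is integrable on $(1,\infty)$. Then $M(\eta)=\int_0^\infty V(\xi+i\eta)\,d\xi$ is finite, continuous and convex on $(-a,a)$, and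
$$M(0)\le\frac1{2a}\int_{-a}^aM\,d\eta . \tag{11}$$

*Example.* $V=|\zeta/\cosh\zeta|^2$ on $S_1$ is the squared modulus of a function holomorphic near $\overline{S_1}$ (the zeros of $\cosh$ nearest to $0$ are $\pm\frac{i\pi}2$). It is even in $\xi$ and decays like $\xi^2e^{-2\xi}$, so it satisfies the hypotheses.

*Proof.* **Step 1: the point $0$ does no harm.** We show $\Delta V\ge0$ on all of $S_a$ as a distribution. For $\varepsilon>0$ consider $V+\varepsilon\log|\zeta|$, with value $-\infty$ at $0$. It is upper semicontinuous. Near a point other than $0$ it is smooth with nonnegative Laplacian, so it satisfies the sub-mean value inequality on small disks; at $0$ this inequality is trivial. So the function is subharmonic, and its distributional Laplacian is nonnegative. Test against $0\le\psi\in C_0^\infty(S_a)$ and let $\varepsilon\to0$: since $\log|\zeta|$ is locally integrable, $\int V\Delta\psi\ge0$.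

**Step 2: $M$ is finite and continuous.** By evenness $M(\eta)=\frac12\int_{\mathbb R}V(\xi+i\eta)\,d\xi$. For $|\eta|\le\eta_0<a$, $V$ is bounded on $\{|\xi|\le1\}$ by compactness and by $b(|\xi|)$ for $|\xi|>1$. Dominated convergence gives the claim.

**Step 3: $M''\ge0$ as a distribution.** Let $0\le\varphi\in C_0^\infty(-a,a)$ and $\chi_R(\xi)=\chi(\xi/R)$ with $\chi\in C_0^\infty(\mathbb R)$, $0\le\chi\le1$, $\chi=1$ near $0$. Then $\chi_R\varphi\in C_0^\infty(S_a)$ and $\Delta(\chi_R\varphi)=\chi_R''\varphi+\chi_R\varphi''$. By Step 1,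
$$2\int M\varphi''\,d\eta=\lim_{R\to\infty}\int V\chi_R\varphi''=\lim_{R\to\infty}\Big[\int V\,\Delta(\chi_R\varphi)-\int V\chi_R''\varphi\Big]\ge-\lim_{R\to\infty}\int V\chi_R''\varphi=0,$$
because $|\chi_R''|\le\mathrm{const}\cdot R^{-2}$ and $V$ is integrable over $\mathbb R\times\operatorname{supp}\varphi$ by Step 2.

**Step 4: conclusion.** Mollifications of $M$ have nonnegative second derivative, so they are convex. They converge locally uniformly to the continuous function $M$, so $M$ is convex. Hence $M(0)\le\frac12(M(\eta)+M(-\eta))$ for $0<\eta<a$; integrate over $(0,a)$ to get (11). $\square$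

**Lemma 5 (recognizing the image).** Let $K$ be a bounded convex open polygon and $c\in\partial K$. Let $z:\overline{\Sigma_a}\to\mathbb C$ be continuous, holomorphic and injective on $\Sigma_a$, with $z(\xi+i\eta)\to c$ as $\xi\to\infty$, uniformly in $\eta$. If $z(\partial\Sigma_a)\subset\partial K$ and $z(\Sigma_a)$ meets $K$, then $z(\Sigma_a)=K$.

*Proof.* The set $G=z(\Sigma_a)$ is open, connected and bounded. We first show $\partial G\subset\partial K$. Let $z(\zeta_n)\to w_0\in\partial G$ with $\zeta_n\in\Sigma_a$. A subsequence of $\zeta_n$ converges to a point of $\overline{\Sigma_a}$ or to $\infty$. The limit is not in $\Sigma_a$, since otherwise $w_0$ would lie in the open set $G$. So $w_0\in z(\partial\Sigma_a)\cup\{c\}\subset\partial K$.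

Hence $G\cap K$ is open and closed in $K$. It is nonempty and $K$ is connected, so $K\subset G$. Likewise $G\setminus\overline K$ is open and closed in $\mathbb C\setminus\overline K$, which is connected and unbounded; as $G$ is bounded, $G\setminus\overline K$ is empty. So $G$ is an open subset of $\overline K$, that is, $G\subset K$. $\square$

## 7. The sharp diagonal inequality

**Proposition 6.** There is a function $\rho>1$ on the open half-diagonals of $Q$, independent of $F$, such that for every polynomial $F$ with $F(0)=0$,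
$$\langle\rho|F|^2\rangle\le\frac2\pi\int_Q|F|^2\,dA . \tag{12}$$

*Proof.* Let $c=1+i$, $K=(0,1)^2$, $a=\frac\pi4$, $\Sigma=\Sigma_a$, $S_a$ as above.

**Step 1: symmetrize.** This reduces (12) to the one piece $K$ and makes $|F|^2$ even across the axes. Let $D_4$ be the symmetry group of $Q$ (four rotations, four reflections) and
$$u(z)=\frac18\sum_{\gamma\in D_4}|F(\gamma z)|^2,\qquad z\in\mathbb C.$$
If $\gamma z=\alpha z$ is a rotation, $F(\gamma z)$ is a polynomial in $z$. If $\gamma z=\alpha\bar z$ is a reflection, then $|F(\alpha\bar z)|=|\overline{F(\alpha\bar z)}|$, and $\overline{F(\alpha\bar z)}$ is a polynomial in $z$. So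
$$u=\frac18\sum_{j=1}^8|F_j|^2,\qquad F_j\text{ polynomials},\quad F_j(0)=0,$$
and $u$ is $D_4$-invariant on $\mathbb C$. If $\rho$ is $D_4$-invariant, then $\langle\rho|F|^2\rangle=\langle\rho u\rangle=4\int_{[0,c]}\rho\,u\,r\,ds$ and $\int_Q|F|^2=\int_Qu=4\int_Ku$. So it suffices to find $\rho>1$ on the open segment $(0,c)$, extended by symmetry, with
$$\int_{[0,c]}\rho\,u\,r\,ds\le\frac2\pi\int_Ku\,dA . \tag{13}$$

**Step 2: the conformal map.** This constructs the map announced in Section 6. We have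
$$\sinh2\zeta=\sinh2\xi\cos2\eta+i\cosh2\xi\sin2\eta,\qquad|\sinh2\zeta|^2=\sinh^22\xi+\sin^22\eta .$$
So $\sinh2\zeta$ has positive real part on $\Sigma$, and on $\overline\Sigma\setminus\{0\}$ it is nonzero with nonnegative real part. Hence $k(\zeta)=(\sinh2\zeta)^{-1/2}$ (principal branch) is holomorphic in the open set $\{\sinh2\zeta\notin(-\infty,0]\}$, which contains $\overline\Sigma\setminus\{0\}$. Moreover $|k|=O(|\zeta|^{-1/2})$ at $0$, and $|k|\le(\sinh2\xi)^{-1/2}$ for $\xi>0$. Put
$$z(\zeta)=e^{i\pi/4}C\int_0^\zeta k\,dt,\qquad C>0\ \text{ chosen so that }\ C\int_0^\infty k(t)\,dt=\sqrt2 .$$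
The integral is taken along a segment. By Cauchy's theorem on triangles in the convex set $\overline\Sigma$ (if $0$ is a vertex, cut off a small piece there, whose boundary contributes $o(1)$; if $0$ lies inside an edge, split the triangle), $z(\zeta_1)-z(\zeta_2)=e^{i\pi/4}C\int_{[\zeta_2,\zeta_1]}k$ for all $\zeta_1,\zeta_2\in\overline\Sigma$. So $z$ is continuous on $\overline\Sigma$ and $z'=e^{i\pi/4}Ck$ on $\overline\Sigma\setminus\{0\}$. We claim that $z$ maps $\Sigma$ conformally onto $K$ and $(0,\infty)$ onto $(0,c)$. We check the hypotheses of Lemma 5.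

*Injectivity.* On $\Sigma$, $|\arg\sinh2\zeta|<\frac\pi2$, so $|\arg k|<\frac\pi4$ and $\mathrm{Re}\,k>0$. For $\zeta_1\ne\zeta_2$ in $\Sigma$,
$$\mathrm{Re}\,\frac{e^{-i\pi/4}(z(\zeta_1)-z(\zeta_2))}{\zeta_1-\zeta_2}=C\int_0^1\mathrm{Re}\,k(\zeta_2+t(\zeta_1-\zeta_2))\,dt>0 .$$

*Limit at infinity.* For real $\xi$, $z(\xi)=e^{i\pi/4}C\int_0^\xi k$ increases along the segment $(0,c)$ and tends to $e^{i\pi/4}\sqrt2=c$. So $(0,\infty)$ goes onto $(0,c)\subset K$. And $|z(\xi+i\eta)-z(\xi)|\le\frac\pi4C(\sinh2\xi)^{-1/2}\to0$ uniformly in $\eta$.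

*Boundary values.* Let $L=C\int_0^{\pi/4}(\sin2t)^{-1/2}dt$.

- For $0<\eta<\frac\pi4$: $\sinh2i\eta=i\sin2\eta$, so $k(i\eta)=e^{-i\pi/4}(\sin2\eta)^{-1/2}$ and $\frac d{d\eta}z(i\eta)=iC(\sin2\eta)^{-1/2}$. So $z(i\eta)$ runs through $(0,iL)$.
- For $-\frac\pi4<\eta<0$: $k(i\eta)=e^{i\pi/4}(\sin2|\eta|)^{-1/2}$ and $\frac d{d|\eta|}z(i\eta)=-i\,e^{i\pi/4}e^{i\pi/4}C(\sin2|\eta|)^{-1/2}=C(\sin2|\eta|)^{-1/2}$. So $z(i\eta)$ runs through $(0,L)$.
- On $\zeta=\xi+\frac{i\pi}4$: $\sinh2\zeta=i\cosh2\xi$, so $\frac d{d\xi}z=C(\cosh2\xi)^{-1/2}>0$. Thus $z$ moves from $iL$ in direction $1$ to its limit $c=1+i$. Hence $L=1$, and the image lies on $[i,1+i]$.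
- On $\zeta=\xi-\frac{i\pi}4$: $\sinh2\zeta=-i\cosh2\xi$, so $\frac d{d\xi}z=iC(\cosh2\xi)^{-1/2}$. Thus $z$ moves from $1$ in direction $i$ to $c$, and the image lies on $[1,1+i]$.

So $z(\partial\Sigma)\subset\partial K$, and Lemma 5 gives $z(\Sigma)=K$.

**Step 3: compare the weights on the diagonal.** This defines $\rho$. For $\xi>0$ we have $|z'(\xi)|=Ck(\xi)$, and $r=|z(\xi)-c|=C\int_\xi^\infty k\,dt$. Since $-k'=k\coth2\xi>k$ and $k(\infty)=0$,
$$|z'(\xi)|=C\int_\xi^\infty(-k')\,dt>C\int_\xi^\infty k\,dt=r .$$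
Let $\rho=|z'|/r>1$ at the point $z(\xi)$ of $(0,c)$.

**Step 4: an even subharmonic function on the full strip.** This turns the symmetry of $u$ into the hypotheses of Lemma 4. In $S_a$ we have $\sinh2\zeta\in(-\infty,0]$ only for $\zeta\in(-\infty,0]$: the imaginary part $\cosh2\xi\sin2\eta$ vanishes only for $\eta=0$. So $k$ extends holomorphically to $S_a\setminus(-\infty,0]$, which is star-shaped about $1$, hence simply connected, and its primitive $z$ extends too. On $S_a\setminus(-\infty,0]$ let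
$$U(\zeta)=|z'(\zeta)|^2\,u(z(\zeta))=\frac18\sum_j|z'(\zeta)F_j(z(\zeta))|^2 .$$
It is smooth and nonnegative, with $\Delta U\ge0$ as a sum of squared moduli of holomorphic functions.

*Reflection.* By Step 2, $z(i\eta)\in i\mathbb R$ for $0<\eta<\frac\pi4$. The function $\zeta\mapsto-\overline{z(-\bar\zeta)}$ is holomorphic on the connected set $S_a\cap\{\eta>0\}$ and agrees with $z$ on the segment $\{i\eta\}$. By the identity theorem $z(-\bar\zeta)=-\overline{z(\zeta)}$ for $\eta>0$. In the same way, $z(i\eta)\in\mathbb R$ for $\eta<0$ gives $z(-\bar\zeta)=\overline{z(\zeta)}$ for $\eta<0$. Both relations imply $|z'(-\bar\zeta)|=|z'(\zeta)|$, and $u(-\bar w)=u(w)=u(\bar w)$ by $D_4$-invariance. So $U(-\bar\zeta)=U(\zeta)$ for $\eta\ne0$.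

Let $\tilde U=U$ on $S_a\setminus(-\infty,0]$ and $\tilde U(\xi)=U(-\xi)$ for $\xi<0$. Then $\tilde U(-\bar\zeta)=\tilde U(\zeta)$ on $S_a\setminus\{0\}$. So $\tilde U$ is smooth with $\Delta\tilde U\ge0$ on $S_a\setminus\{0\}$: off the negative axis this is clear, and near a point of the negative axis $\tilde U(\zeta)=U(-\bar\zeta)$ with $-\bar\zeta$ near the positive axis.

*The point $0$.* From $\sinh2\zeta=2\zeta(1+O(\zeta^2))$ we get, off the cut,
$$z'=e^{i\pi/4}C(2\zeta)^{-1/2}(1+O(\zeta^2)),\qquad z=e^{i\pi/4}C(2\zeta)^{1/2}(1+O(\zeta^2)).$$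
So $z'z\to iC^2$ and $|z'||z|^2\to0$. Here $F_j(0)=0$ is used: $F_j(z)=b_jz+O(z^2)$, so $z'F_j(z)\to iC^2b_j$ and
$$\tilde U(\zeta)\to\frac{C^4}8\sum_j|b_j|^2=:\tilde U(0)$$
(on the cut by evenness). So $\tilde U$ is continuous on $S_a$.

*Decay.* On $\Sigma$, $z(\zeta)\in K$ and $|z'|^2=C^2/|\sinh2\zeta|\le C^2/\sinh2\xi$, so $\tilde U\le C^2\sup_Ku/\sinh2\xi$, which is integrable over $\xi>1$.

**Step 5: conclude.** Lemma 4 with $V=\tilde U$ and $a=\frac\pi4$ gives, by the change of variables $z:\Sigma\to K$,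
$$M(0)\le\frac2\pi\int_{-\pi/4}^{\pi/4}M\,d\eta=\frac2\pi\int_\Sigma|z'|^2u(z)\,d\xi\,d\eta=\frac2\pi\int_Ku\,dA .$$
On the other hand, with $ds=|z'|\,d\xi$ on the diagonal,
$$M(0)=\int_0^\infty u(z(\xi))|z'(\xi)|^2\,d\xi=\int_{[0,c]}u\,|z'|\,ds=\int_{[0,c]}\rho\,u\,r\,ds .$$
This is (13). $\square$

## 8. From the diagonals to $\Gamma(Q)$: the lower bound for $\beta$

The triangle will need the same argument, so we list what it uses. Let $D\subset\mathbb C$ be a bounded convex open polygon containing $0$, with a functional $\langle f\rangle$ that integrates $f$ over the segments $[0,c]$ from $0$ to the vertices, with a weight that is positive on the open segments, and a number $0<\kappa<1$, such that: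

- (P1) $\int_DP\,dA=\langle P\rangle$ for every polynomial $P(z)$;
- (P2) there is $\rho>1$ on the open segments with $\langle\rho|F|^2\rangle\le\kappa\int_D|F|^2$ for every polynomial $F$ with $F(0)=0$.

The example is $D=Q$, $\kappa=\frac2\pi$, by Lemma 3 and Proposition 6. By (P1), $\langle1\rangle=|D|$, and (P1) also holds for real and imaginary parts of polynomials. Write $\Gamma_*=\Gamma_*(\kappa)$ as in (4).

The difficulty left over is that (P2) needs $F(0)=0$, while (5) lets us subtract only a real constant from $F=h+ig$. The quadrature takes care of the imaginary constant.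

**Proposition 7.** Let $F=h+ig$ be a polynomial with $h(0)=0$. Put $g_0=g(0)$, $\tilde g=g-g_0$, $\tilde F=F-ig_0=h+i\tilde g$. Then
$$(1+\kappa)\|g\|^2-(1-\kappa)\|h\|^2\ \ge\ \langle(\rho-1)|\tilde F|^2\rangle+(1+\kappa)\langle g^2\rangle+(1-\kappa)\langle\tilde g^2\rangle\ \ge0. \tag{14}$$

*Proof.* The left side equals $\kappa\int_D|F|^2-\mathrm{Re}\int_DF^2$, since $\int_D|F|^2=\|h\|^2+\|g\|^2$ and $\mathrm{Re}\int_DF^2=\|h\|^2-\|g\|^2$.

*First integral.* We have $|F|^2=h^2+(\tilde g+g_0)^2=|\tilde F|^2+2g_0\tilde g+g_0^2$. The function $2g_0\tilde g+g_0^2$ is the real part of a polynomial and equals $g^2-\tilde g^2$. So (P1) gives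
$$\int_D|F|^2=\int_D|\tilde F|^2+\langle g^2\rangle-\langle\tilde g^2\rangle .$$

*Second integral.* By (P1) for $F^2$, $\mathrm{Re}\int_DF^2=\langle h^2\rangle-\langle g^2\rangle$.

*The inequality.* Since $\tilde F(0)=0$, (P2) gives
$$\kappa\int_D|\tilde F|^2\ge\langle\rho|\tilde F|^2\rangle=\langle(\rho-1)|\tilde F|^2\rangle+\langle h^2\rangle+\langle\tilde g^2\rangle .$$

*Sum.* Inserting all this, the left side of (14) is at least
$$\langle(\rho-1)|\tilde F|^2\rangle+\langle h^2\rangle+\langle\tilde g^2\rangle+\kappa\langle g^2\rangle-\kappa\langle\tilde g^2\rangle-\langle h^2\rangle+\langle g^2\rangle .$$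
The terms $\langle h^2\rangle$ cancel, and (14) results. $\square$

**Polynomials are dense in $A^2(D)$.** Let $F\in A^2(D)$, and for $0<\tau<1$ let $F_\tau=F(\tau\,\cdot)$. Extending $F$ by zero and using continuity of dilations in $L^2(\mathbb R^2)$, $F_\tau\to F$ in $L^2(D)$ as $\tau\uparrow1$ (for $z\in D$, $\tau z\in D$). As $D$ is convex with $0$ inside, $F_\tau$ is holomorphic on $\tau^{-1}D\supset\overline D$. The complement of $\overline D$ is connected, so by Runge's theorem $F_\tau$ is a uniform limit of polynomials on $\overline D$.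

**Conclusion.** For a polynomial $F=h+ig$ let $\bar h$ be the mean of $h$ over $D$. The mean is the best constant in $L^2$, and Proposition 7 applies to $F-h(0)$:
$$\|h-\bar h\|^2\le\|h-h(0)\|^2\le\Gamma_*\|g\|^2 .$$
By density,
$$\|h-\bar h\|^2\le\Gamma_*\|g\|^2\qquad\text{for all }F=h+ig\in A^2(D), \tag{15}$$
that is, $\Gamma(D)\le\Gamma_*(\kappa)$.

**Proof of Theorem A.** For $D=Q$, (15) gives $\Gamma(Q)\le\frac{\pi+2}{\pi-2}$, so by Lemma 1 and (4) $\beta(\Box)^2=\beta(Q)^2\ge\frac12-\frac1\pi$. The opposite inequality is (8). $\blacksquare$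

## 9. Strictness of $\rho>1$ and non-attainment (Theorem B)

The functions of Section 4 only approach the constant $\Gamma_*$. The strict inequality $\rho>1$ shows that nothing reaches it. We keep the setting of Section 8.

**Lemma 8.** If $F=h+ig\in A^2(D)$, $\int_Dh=0$ and $\|h\|^2=\Gamma_*\|g\|^2$, then $F=0$.

*Proof.* **Step 1: (14) holds for all $F\in A^2(D)$ with $h(0)=0$.** Take polynomials $F_n\to F$ in $L^2(D)$. By the mean value property the convergence is locally uniform in $D$, so $\mathrm{Re}\,F_n(0)\to0$, and we may replace $F_n$ by $F_n-\mathrm{Re}\,F_n(0)$. The left sides of (14) converge. The three terms on the right have nonnegative integrands that converge at each point of the open segments, so Fatou's lemma gives (14) for $F$.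

**Step 2: the equality case.** Apply (14) to $F-h(0)$. As $\int h=0$,
$$\|h\|^2+|D|\,h(0)^2=\|h-h(0)\|^2\le\Gamma_*\|g\|^2=\|h\|^2,$$
so $h(0)=0$. Now (14) applies to $F$ itself, and its left side is $0$; hence all terms on the right vanish. Since $\rho>1$, $\tilde F=0$ on the segments, so $\tilde F\equiv0$ by the identity theorem, and $F\equiv ig_0$. Then $0=\langle g^2\rangle=|D|g_0^2$, so $F=0$. $\square$

**Lemma 9.** If moreover $\Gamma(D)=\Gamma_*(\kappa)$, then the infimum defining $\beta(D)$ is not attained.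

*Proof.* Suppose $q\ne0$ attains it. By (3) and Lemma 1, $\|q\|^2=(1+\Gamma_*)|v_q|_1^2$, so both inequalities in (7), with $\Gamma=\Gamma_*$, are equalities. The first says $\|h\|^2=\Gamma_*\|g\|^2$; the second says $\|g\|^2=\Gamma_*\|p\|^2$. Here $h-ig$ is holomorphic and $\int h=0$, so Lemma 8 (with $-g$ for $g$) gives $h=g=0$. Then $p=0$ and $q=h+p=0$, a contradiction. $\square$

**Proof of Theorem B.** By Theorem A and Lemma 1, $\Gamma(Q)=\Gamma_*(\frac2\pi)$. So Lemma 9 applies to $Q$; the correspondence $q\mapsto q'$ of Section 1 carries the result to $\Box$. $\blacksquare$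

## 10. The operator $S$ as a function of harmonic conjugation (Theorem C)

We work on $Q$. This is allowed: if $Q=a\Box+b$, then $q\mapsto q'=q((\cdot-b)/a)$ is a multiple of a unitary map, and $v_{q'}=a\,v_q((\cdot-b)/a)$ solves (2) for $q'$, so $Sq'=(Sq)'$. Let $\kappa=\frac2\pi$ and $\Gamma_*=\Gamma_*(\kappa)$.

**Step 1: split off the eigenvalue $1$.** By Example 1, $S=1$ on the closure $E$ of $\{\Delta\varphi:\varphi\in C_0^\infty(Q)\}$ in $L^2_\circ(Q)$. Let $B$ be the orthogonal complement of $E$ in $L^2_\circ(Q)$. By Weyl's lemma $B$ consists of the harmonic functions in $L^2_\circ(Q)$. As $S$ is self-adjoint and $E$ is invariant, $B$ is invariant.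

**Step 2: the conjugation operator $A$ on $B$.** For $h\in B$ let $g$ be harmonic on $Q$ with $h-ig$ holomorphic; $g$ is unique up to a constant. We show $g\in L^2(Q)$. For $\tau<1$ put $h_\tau=h(\tau\,\cdot)$, $g_\tau=g(\tau\,\cdot)$. The function $g_\tau+ih_\tau=i(h_\tau-ig_\tau)$ is holomorphic and bounded on $Q$, so (15) gives
$$\|g_\tau-\bar g_\tau\|^2\le\Gamma_*\|h_\tau\|^2\le\Gamma_*\tau^{-2}\|h\|^2,$$
which is bounded as $\tau\uparrow1$. On a small disk $\delta$ about $0$, $g_\tau\to g$ uniformly, and $|\bar g_\tau||\delta|^{1/2}\le\|g_\tau-\bar g_\tau\|_{L^2(\delta)}+\|g_\tau\|_{L^2(\delta)}$. So the means $\bar g_\tau$ are bounded, $g_\tau$ is bounded in $L^2(Q)$, and $g\in L^2(Q)$ by Fatou's lemma.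

Let $Ah=g-\bar g\in B$. This defines a linear operator on $B$. Applying (15) to $g+ih\in A^2(Q)$, $\|Ah\|^2\le\Gamma_*\|h\|^2$. Multiplying the holomorphic function $h-iAh$ by $i$ gives $Ah-i(-h)$, so $A(Ah)=-h$: $A^2=-1$. Hence also $\|h\|^2=\|A(Ah)\|^2\le\Gamma_*\|Ah\|^2$. So the self-adjoint operator $X=A^*A$ on $B$ satisfies
$$\Gamma_*^{-1}\le X\le\Gamma_* . \tag{16}$$
Neither endpoint is an eigenvalue of $X$. If $Xh=\Gamma_*h$, then $\|Ah\|^2=\Gamma_*\|h\|^2$, and Lemma 8 for $Ah+ih$ gives $h=0$. If $Xh=\Gamma_*^{-1}h$, then $\|h\|^2=\Gamma_*\|Ah\|^2$, and Lemma 8 for $h-iAh$ gives $h=0$.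

**Step 3: an equation for $S$ on $B$.** Let $q\in B$. In the proof of Lemma 1 we saw that $h=q-Sq=(1-S)q$ and $g=\operatorname{curl}v_q$ make $h-ig$ holomorphic. Here $h\in B$, and $\int\operatorname{curl}v_q=0$ since $v_q\in H^1_0$. So $\operatorname{curl}v_q=A(1-S)q$. Polarize (6) and use $\langle Sq,q'\rangle=\int\nabla v_q:\nabla v_{q'}$:
$$\langle Sq,q'\rangle=\langle Sq,Sq'\rangle+\langle A(1-S)q,A(1-S)q'\rangle,\qquad q,q'\in B .$$
That is, $S=S^2+(1-S)X(1-S)$ on $B$, or
$$(1-S)\big[S-X(1-S)\big]=0\quad\text{on }B. \tag{17}$$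

**Step 4: $1-S$ is injective on $B$.** This lets us cancel the factor in (17). Let $q\in B$ with $Sq=q$. By Step 3, $\operatorname{curl}v_q=A0=0$. Extended by zero, $v_q\in H^1(\mathbb R^2)^2$ is curl-free on $\mathbb R^2$. So $v_q=\nabla\varphi$ with $\varphi\in H^2_{\rm loc}(\mathbb R^2)$. On the connected set $\mathbb R^2\setminus\overline Q$ the gradient vanishes, so $\varphi$ is constant there, and we may take $\varphi=0$ there. For $\tau\uparrow1$ the functions $\varphi(\cdot/\tau)$ have compact support in $Q$ and tend to $\varphi$ in $H^2$. Mollifying them, we see that $\varphi$ is an $H^2$-limit of functions in $C_0^\infty(Q)$. Hence $q=Sq=\operatorname{div}v_q=\Delta\varphi\in E$. As $q\in B$ too, $q=0$.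

**Step 5: the spectrum.** By (17) and Step 4, $S=X(1-S)$ on $B$, that is, $(1+X)S=X$ and
$$S|_B=(1+X)^{-1}X .$$
The increasing function $x\mapsto\frac x{1+x}$ maps $[\Gamma_*^{-1},\Gamma_*]$ onto $\big[\frac1{1+\Gamma_*},\frac{\Gamma_*}{1+\Gamma_*}\big]=[\frac12-\frac1\pi,\frac12+\frac1\pi]$. So (16) gives $\operatorname{spec}S|_B\subset[\frac12-\frac1\pi,\frac12+\frac1\pi]$, and with $S=1$ on $E$ the inclusion of Theorem C follows. An eigenvector of $S$ for $\frac12\pm\frac1\pi\ne1$ has no component in $E$, so it lies in $B$ and is an eigenvector of $X$ for an endpoint of $[\Gamma_*^{-1},\Gamma_*]$. By Step 2 there is none. $\blacksquare$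

## 11. The equilateral triangle (Theorem D)

By similarity invariance let $T$ be the triangle with incircle $|z|=1$ and vertices $c\in\{2e^{i\pi/3},2e^{-i\pi/3},-2\}$. The points of tangency are $1,e^{\pm2\pi i/3}$, the sides have length $2\sqrt3$, the height is $3$, and $|T|=3\sqrt3$. Put
$$\omega=\frac\pi3,\qquad\kappa=\frac{\sin\omega}\omega=\frac{3\sqrt3}{2\pi}\approx0.827,\qquad\Gamma_*=\Gamma_*(\kappa)=\frac{\omega+\sin\omega}{\omega-\sin\omega},\qquad\frac1{1+\Gamma_*}=\frac12-\frac{3\sqrt3}{4\pi}.$$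
Lemmas 1 and 2 are available for $T$. We provide (P1) and (P2).

**Definition.** For functions on the three segments $[0,c]$, with $r=|z-c|$, let
$$\langle f\rangle=\sin\omega\sum_c\int_{[0,c]}f\,r\,ds=\frac{\sqrt3}2\sum_c4\int_0^1f(ct)(1-t)\,dt .$$

*Example.* $\langle1\rangle=\frac{\sqrt3}2\cdot3\cdot4\cdot\frac12=3\sqrt3=|T|$.

**Lemma 10.** $\int_TP\,dA=\langle P\rangle$ for every polynomial $P(z)$.

*Proof.* Let $P=z^n$. Rotation by $\frac{2\pi}3$ shows that both sides vanish if $3\nmid n$. Let $n=3m$. Then $c^n=(-8)^m$ for all three vertices. As before $\operatorname{div}(x\,z^n)=(n+2)z^n$, and $x\cdot\nu=1$ on $\partial T$. The three sides contribute equally, and one of them is $\{1+iy:|y|\le\sqrt3\}$. So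
$$\int_Tz^n\,dA=\frac3{n+2}\int_{-\sqrt3}^{\sqrt3}(1+iy)^n\,dy=\frac3{n+2}\cdot\frac{(1+i\sqrt3)^{n+1}-(1-i\sqrt3)^{n+1}}{i(n+1)}=\frac{6\sqrt3(-8)^m}{(n+1)(n+2)},$$
because $(1\pm i\sqrt3)^n=(-8)^m$. On the other side,
$$\langle z^n\rangle=\frac{\sqrt3}2\cdot3\cdot(-8)^m\cdot4\int_0^1t^n(1-t)\,dt=\frac{6\sqrt3(-8)^m}{(n+1)(n+2)}.\qquad\square$$

**Proposition 11.** There is $\rho>1$ on the open segments $(0,c)$ such that $\langle\rho|F|^2\rangle\le\kappa\int_T|F|^2\,dA$ for every polynomial $F$ with $F(0)=0$.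

*Proof.* Let $c=2e^{i\pi/3}=1+i\sqrt3$, and let $K$ be the open kite with vertices $0,1,c,e^{2\pi i/3}$. It is convex: its angles are $\frac{2\pi}3$ at $0$, $\frac\pi3$ at $c$, and right angles at the two points of tangency. Up to a null set, $T$ is the union of the three rotated copies of $K$. Let $a=\frac\omega2=\frac\pi6$, $\Sigma=\Sigma_a$.

**Step 1: symmetrize.** Let $D_3$ be the symmetry group of $T$ and $u(z)=\frac16\sum_{\gamma\in D_3}|F(\gamma z)|^2$. As in Proposition 6, conjugating the terms from reflections shows $u=\frac16\sum_{j=1}^6|F_j|^2$ with polynomials $F_j$, $F_j(0)=0$, and $u$ is $D_3$-invariant on $\mathbb C$. For $D_3$-invariant $\rho$,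
$$\langle\rho|F|^2\rangle=\langle\rho u\rangle=3\sin\omega\int_{[0,c]}\rho\,u\,r\,ds,\qquad\kappa\int_T|F|^2=3\,\frac{\sin\omega}\omega\int_Ku .$$
So it suffices to find $\rho>1$ on $(0,c)$ with
$$\int_{[0,c]}\rho\,u\,r\,ds\le\frac1\omega\int_Ku\,dA . \tag{18}$$

**Step 2: the conformal map.** For $|\eta|<\frac\pi6$, $\sinh3\zeta=\sinh3\xi\cos3\eta+i\cosh3\xi\sin3\eta$ and $|\sinh3\zeta|\ge\sinh3\xi$ for $\xi>0$. So $\sinh3\zeta$ has positive real part on $\Sigma$, and on $\overline\Sigma\setminus\{0\}$ it is nonzero with nonnegative real part. Put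
$$k(\zeta)=(\sinh3\zeta)^{-1/3},\qquad z(\zeta)=e^{i\pi/3}C\int_0^\zeta k\,dt,\qquad C>0,\quad C\int_0^\infty k(t)\,dt=2 ,$$
with the principal branch. $k$ is holomorphic in an open set containing $\overline\Sigma\setminus\{0\}$, and $|k|=O(|\zeta|^{-1/3})$ at $0$. As in Proposition 6, Cauchy's theorem shows that $z$ is continuous on $\overline\Sigma$ with $z(\zeta_1)-z(\zeta_2)=e^{i\pi/3}C\int_{[\zeta_2,\zeta_1]}k$. We check the hypotheses of Lemma 5.

*Injectivity.* On $\Sigma$, $|\arg k|<\frac\pi6$, so $\mathrm{Re}\,k>0$, and for $\zeta_1\ne\zeta_2$ in $\Sigma$ the real part of $e^{-i\pi/3}(z(\zeta_1)-z(\zeta_2))/(\zeta_1-\zeta_2)$ is $C\int_0^1\mathrm{Re}\,k(\zeta_2+t(\zeta_1-\zeta_2))\,dt>0$.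

*Limit at infinity.* On $(0,\infty)$, $z(\xi)$ increases along $(0,c)$ to $2e^{i\pi/3}=c$, so $(0,\infty)$ goes onto $(0,c)\subset K$. And $|z(\xi+i\eta)-z(\xi)|\le\frac\pi6C(\sinh3\xi)^{-1/3}\to0$.

*Boundary values.* Let $L=C\int_0^{\pi/6}(\sin3t)^{-1/3}dt$.

- For $0<\eta<\frac\pi6$: $k(i\eta)=e^{-i\pi/6}(\sin3\eta)^{-1/3}$, so $\frac d{d\eta}z(i\eta)=C\,i\,e^{i\pi/3}e^{-i\pi/6}(\sin3\eta)^{-1/3}$ has direction $e^{2\pi i/3}$, and $z(i\eta)$ runs through $(0,Le^{2\pi i/3})$.
- For $-\frac\pi6<\eta<0$: $k(i\eta)=e^{i\pi/6}(\sin3|\eta|)^{-1/3}$, so $\frac d{d|\eta|}z(i\eta)=C(-i)e^{i\pi/3}e^{i\pi/6}(\sin3|\eta|)^{-1/3}=C(\sin3|\eta|)^{-1/3}>0$, and $z(i\eta)$ runs through $(0,L)$.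
- On $\zeta=\xi-\frac{i\pi}6$: $\sinh3\zeta=-i\cosh3\xi$ and $k=e^{i\pi/6}(\cosh3\xi)^{-1/3}$, so $z$ moves from $L$ in direction $e^{i\pi/3}e^{i\pi/6}=i$ to $c=1+i\sqrt3$. Hence $L=1$, and the image lies on $[1,c]$.
- On $\zeta=\xi+\frac{i\pi}6$: $k=e^{-i\pi/6}(\cosh3\xi)^{-1/3}$, so $z$ moves from $e^{2\pi i/3}$ in direction $e^{i\pi/6}$ to $c$, and the image lies on $[e^{2\pi i/3},c]$.

So $z(\partial\Sigma)\subset\partial K$, and $z$ maps $\Sigma$ conformally onto $K$.

**Step 3: compare the weights.** For $\xi>0$, $|z'|=Ck$ and $r=C\int_\xi^\infty k$. Now $-k'=k\coth3\xi>k$, so $|z'(\xi)|=C\int_\xi^\infty(-k')\,dt>r$. Let $\rho=|z'|/r>1$ on $(0,c)$.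

**Step 4: the even subharmonic function.** In $S_a$, $\sinh3\zeta\in(-\infty,0]$ only on $(-\infty,0]$, so $k$ and $z$ extend holomorphically to $S_a\setminus(-\infty,0]$. There $U=|z'|^2u(z)=\frac16\sum_j|z'F_j(z)|^2$ is smooth and nonnegative, with $\Delta U\ge0$.

*Reflection.* For $0<\eta<\frac\pi6$ the point $z(i\eta)$ lies on the line $e^{2\pi i/3}\mathbb R$, and for $-\frac\pi6<\eta<0$ on $\mathbb R$. The reflections in these lines are $\sigma_+(w)=e^{4\pi i/3}\bar w$ and $\sigma_-(w)=\bar w$. Both lines pass through $0$, a vertex and the opposite point of tangency, so $\sigma_\pm\in D_3$. The functions $\sigma_\pm(z(-\bar\zeta))$ are holomorphic on $S_a\cap\{\pm\eta>0\}$ and agree with $z$ on the imaginary segments. By the identity theorem $z(-\bar\zeta)=\sigma_\pm(z(\zeta))$ there, hence $|z'(-\bar\zeta)|=|z'(\zeta)|$ and $U(-\bar\zeta)=U(\zeta)$ for $\eta\ne0$. Define $\tilde U=U$ off $(-\infty,0]$ and $\tilde U(\xi)=U(-\xi)$ for $\xi<0$. As in Proposition 6, $\tilde U$ is even in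 $\xi$ and smooth with $\Delta\tilde U\ge0$ on $S_a\setminus\{0\}$, near the negative axis because $\tilde U(\zeta)=U(-\bar\zeta)$ there.

*The point $0$.* Near $0$, $z'=O(|\zeta|^{-1/3})$ and $z=O(|\zeta|^{2/3})$, and $u(z)=O(|z|^2)$ because $F_j(0)=0$. So $\tilde U=O(|\zeta|^{-2/3+4/3})=O(|\zeta|^{2/3})\to0$, and $\tilde U$ is continuous on $S_a$ with $\tilde U(0)=0$.

*Decay.* On $\Sigma$, $\tilde U\le C^2\sup_Ku\,(\sinh3\xi)^{-2/3}$, which is integrable over $\xi>1$.

**Step 5: conclude.** Lemma 4 with $2a=\omega$ gives $M(0)\le\frac1\omega\int_\Sigma|z'|^2u(z)\,d\xi\,d\eta=\frac1\omega\int_Ku\,dA$. And $M(0)=\int_0^\infty u(z(\xi))|z'(\xi)|^2\,d\xi=\int_{[0,c]}u|z'|\,ds=\int_{[0,c]}\rho\,u\,r\,ds$. This is (18). $\square$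

**Proof of Theorem D.** By Lemma 10 and Proposition 11, Section 8 applies to $D=T$: (15) gives $\Gamma(T)\le\Gamma_*$. At a vertex of $T$, in the rotated coordinate $w$, $T$ lies in $\{|\arg w|<\frac\omega2\}$ and contains the part $|w|<3$ of this sector, since the height of $T$ is $3$. So Lemma 2 gives $\Gamma(T)\ge\frac{\omega+\sin\omega}{\omega-\sin\omega}=\Gamma_*$. By Lemma 1,
$$\beta(T)^2=\frac1{1+\Gamma_*}=\frac{1-\kappa}2=\frac12-\frac{3\sqrt3}{4\pi}.$$
Since $\Gamma(T)=\Gamma_*$, Lemma 9 shows that the infimum is not attained. $\blacksquare$
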